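\title{A set of spectral synthesis need not be a $C$-set}

\begin{abstract}
Let $\Gamma$ be the dual of a locally compact abelian group and let $A(\Gamma)$ be its Fourier algebra. A closed set $E\subset\Gamma$ is an $S$-set if every $f\in A(\Gamma)$ that vanishes on $E$ is a limit of functions with compact support disjoint from $E$. It is a $C$-set if these functions can be taken of the form $fu$, where $u$ has compact support disjoint from $E$. Every $C$-set is an $S$-set. We show that the converse fails in $(\mathbb Z/2)^{\mathbb N}$, and that it holds in $\Gamma$ exactly when $\Gamma$ is discrete. Every non-discrete $\Gamma$ contains two compact $S$-sets whose intersection is an $S$-set but not a $C$-set and whose union is not an $S$-set. The sets are $S$-sets because they are stable under truncation of digits, and the obstruction is a telescoping sum of difference quotients between level sets of quadratic forms on finite cubes.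
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact abelian group with Haar measure $dy$ and dual group $\Gamma$, and let $(y,x)$ be the value of the character $x\in\Gamma$ at $y\in G$. The Fourier transform of $\varphi\in L^1(G)$ is $\hat\varphi(x)=\int_G\varphi(y)\overline{(y,x)}\,dy$. The transforms form the Fourier algebra $A(\Gamma)$, with norm $\|\hat\varphi\|_A=\|\varphi\|_1$; convolution in $L^1(G)$ becomes pointwise multiplication in $A(\Gamma)$. For a closed set $E\subset\Gamma$ put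
\[
I(E)=\{f\in A(\Gamma): f=0 \text{ on } E\},\qquad
J(E)=\{u\in A(\Gamma): \operatorname{supp}u \text{ is compact and disjoint from } E\}.
\]
Both are ideals, $I(E)$ is closed, and $\overline{J(E)}\subset I(E)$.

\begin{definition}
A closed set $E\subset\Gamma$ is an \emph{$S$-set} (a set of spectral synthesis) if $I(E)=\overline{J(E)}$. It is a \emph{$C$-set} if for every $f\in I(E)$ and $\varepsilon>0$ there is $u\in J(E)$ with $\|f-fu\|_A<\varepsilon$.
\end{definition}

In terms of $L^1(G)$, the second condition asks, for each $\varphi$ with $\hat\varphi=0$ on $E$, for a function $k$ such that $\|\varphi-\varphi*k\|_1<\varepsilon$ and $\hat k$ has compact support disjoint from $E$. Both conditions say that a function that vanishes \emph{on} $E$ can be approximated by functions that vanish \emph{near} $E$. For an $S$-set the approximants are arbitrary; for a $C$-set they are obtained from $f$ by a cutoff. Since $fu\in J(E)$, every $C$-set is an $S$-set. The problem, posed in \cite{Rudin}, where the answer is recorded as not known, is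 the converse:

\begin{quote}
\emph{Is every $S$-set in $\Gamma$ a $C$-set, for every locally compact abelian group $G$ with dual $\Gamma$?}
\end{quote}

One might guess that it is. A cutoff is the first approximation that comes to mind, and it works in the simplest cases. For the supremum norm it always works: if $f\in C_0(\Gamma)$ vanishes on $E$, take a continuous $u$ with $0\le u\le1$, with compact support disjoint from $E$, and with $u=1$ on the compact set $\{|f|\ge\varepsilon\}$; then $\sup|f-fu|\le\varepsilon$. In $A(\Gamma)$ it works for all subsets of a discrete group and for a point of the circle (Examples~\ref{ex:discrete} and~\ref{ex:point}). The answer is nevertheless negative. Below $\mathbb N=\{1,2,\dots\}$.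

\begin{theorem}\label{thm:cantor}
The group $\Gamma=(\mathbb Z/2)^{\mathbb N}$ contains a closed set that is an $S$-set but not a $C$-set.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For a locally compact abelian group $\Gamma$ with dual $G$ the following are equivalent:
\begin{itemize}
\item[(i)] $\Gamma$ is discrete (that is, $G$ is compact);
\item[(ii)] every $S$-set in $\Gamma$ is a $C$-set;
\item[(iii)] the union of any two $S$-sets in $\Gamma$ is an $S$-set.
\end{itemize}
Moreover, every non-discrete $\Gamma$ contains compact $S$-sets $E_0,E_1$ such that $E_0\cap E_1$ is an $S$-set but not a $C$-set, and $E_0\cup E_1$ is not an $S$-set.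
\end{theorem}

Section~\ref{sec:idea} presents the two mechanisms of the proof: a way to prove synthesis that is not a cutoff, and a telescoping sum, first in a model that can be computed by hand. Sections~\ref{sec:block} and~\ref{sec:cantor} realize the model on $\{0,1\}^{\mathbb N}$, and Section~\ref{sec:admissible} transfers it to groups and completes the proof of Theorem~\ref{thm:cantor}. Sections~\ref{sec:line} and~\ref{sec:general} treat the line, the circle and the $p$-adic integers, and then all non-discrete groups.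

\section{The algebra $A(\Gamma)$ and first examples}\label{sec:prelim}

We use the following textbook facts.
\begin{itemize}
\item[(F1)] For $y\in G$ let $e_y(x)=(y,x)$. The functions $e_y$ are exactly the continuous characters of $\Gamma$. Every $f\in A(\Gamma)$ has the form $f=\int_G\varphi(y)e_y\,dy$ with a unique $\varphi\in L^1(G)$, and $\sup|f|\le\|f\|_A=\|\varphi\|_1$. Multiplication by $e_y$ translates $\varphi$; hence it is an isometry of $A(\Gamma)$, and $y\mapsto e_yf$ is continuous from $G$ to $A(\Gamma)$. If $\Gamma$ is compact, then $G$ is discrete, and $A(\Gamma)$ consists of the sums $\sum_yc_ye_y$ with norm $\sum_y|c_y|<\infty$.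
\item[(F2)] If $K\subset\Gamma$ is compact, $E\subset\Gamma$ is closed and $K\cap E=\emptyset$, there is $v\in J(E)$ with $v=1$ on a neighborhood of $K$.
\item[(F3)] For $f\in A(\Gamma)$ and $\varepsilon>0$ there is $v\in A(\Gamma)$ with compact support and $\|f-fv\|_A<\varepsilon$.
\end{itemize}
We write $\mathbb T=\mathbb R/\mathbb Z$. On $\mathbb R$ and $\mathbb T$ the characters are $e_s(x)=e^{2\pi isx}$ with $s\in\mathbb R$ and $s\in\mathbb Z$, respectively. Smooth functions on $\mathbb T$ lie in $A(\mathbb T)$, and smooth compactly supported functions on $\mathbb R$ lie in $A(\mathbb R)$, because their transforms decay rapidly.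

Since $J(E)$ and $fJ(E)$ are linear subspaces, the Hahn--Banach theorem gives dual forms of the definitions. The set $E$ is an $S$-set if and only if every $T\in A(\Gamma)^*$ that annihilates $J(E)$ annihilates $I(E)$. It is a $C$-set if and only if $\langle T,f\rangle=0$ whenever $f\in I(E)$ and $T$ annihilates $fJ(E)$.

One smooth cutoff will serve throughout. Fix $\eta\in C^\infty(\mathbb R)$ with $\eta\ge0$, $\int\eta=1$ and support in $[-\frac14,\frac14]$, and let $\Theta=1_{[-1/2,1/2]}*\eta$, that is, $\Theta(y)=\int_{y-1/2}^{y+1/2}\eta$. Then $\Theta$ is smooth,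
\begin{equation}\label{eq:theta}
\Theta=1\text{ on }[-\tfrac14,\tfrac14],\qquad \Theta=0 \text{ outside }(-\tfrac34,\tfrac34),\qquad \sum_{j\in\mathbb Z}\Theta(y-j)=1 .
\end{equation}
Its transform $\hat\Theta(\xi)=\int\Theta(y)e^{-2\pi iy\xi}\,dy=\frac{\sin\pi\xi}{\pi\xi}\,\hat\eta(\xi)$ is a Schwartz function with $\hat\Theta(0)=1$ and $\hat\Theta(m)=0$ for $m\in\mathbb Z\setminus\{0\}$, and $C_\Theta:=\sup_{\sigma\in\mathbb R}\sum_{m\in\mathbb Z}|\hat\Theta(m+\sigma)|$ is finite.

\begin{example}[Discrete groups]\label{ex:discrete}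
Let $\Gamma$ be discrete, $E\subset\Gamma$, $f\in I(E)$, and take $v$ as in (F3). Its support is finite. Indicators of points lie in $A(\Gamma)$ by (F2), so $u=v1_{\Gamma\setminus E}$ lies in $J(E)$, and $fu=fv$. Thus every subset of $\Gamma$ is a $C$-set.
\end{example}

\begin{example}[A point of the circle]\label{ex:point}
For $0<\delta\le\frac12$ let $\Theta_\delta$ be the function on $\mathbb T$ equal to $\Theta(x/\delta)$ for $|x|\le\frac12$. Its Fourier coefficients are $\delta\hat\Theta(\delta m)$. Comparing each $\hat\Theta(\delta m)$ with the values of $\hat\Theta$ on $[\delta m,\delta(m+1)]$ gives $\|\Theta_\delta\|_A\le\|\hat\Theta\|_1+\delta\|\hat\Theta'\|_1$, and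
\begin{equation}\label{eq:point}
\|(e_n-1)\Theta_\delta\|_A=\delta\sum_m\big|\hat\Theta(\delta(m-n))-\hat\Theta(\delta m)\big|\le|n|\,\delta\,\|\hat\Theta'\|_1 .
\end{equation}
If $f=\sum c_ne_n$ vanishes at $0$, then $f=\sum c_n(e_n-1)$, and dominated convergence gives $\|f\Theta_\delta\|_A\to0$ as $\delta\to0$. Since $1-\Theta_\delta\in J(\{0\})$, the point $0$ is a $C$-set in $\mathbb T$.
\end{example}

The next observation shows that conditions (ii) and (iii) of Theorem~\ref{thm:sharp} are linked, and tells us where to look for a counterexample.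

\begin{proposition}\label{prop:unions}
Let $E_0,E_1\subset\Gamma$ be closed. \textup{(a)} If $E_0$ and $E_1$ are $C$-sets, so is $E_0\cup E_1$. \textup{(b)} If $E_0$ and $E_1$ are $S$-sets and $E_0\cap E_1$ is a $C$-set, then $E_0\cup E_1$ is an $S$-set.
\end{proposition}

\begin{proof}
Let $f\in I(E_0\cup E_1)$. We use that $J(E_0)J(E_1)\subset J(E_0\cup E_1)$.

(a) Approximate $f$ by $fu_0$ with $u_0\in J(E_0)$, and then $fu_0\in I(E_1)$ by $fu_0u_1$ with $u_1\in J(E_1)$.

(b) It suffices to show that $fu\in\overline{J(E_0\cup E_1)}$ for $u\in J(E_0\cap E_1)$. The compact set $K=E_0\cap\operatorname{supp}u$ is disjoint from $E_1$. Take $v\in J(E_1)$ with $v=1$ near $K$. Then $uv\in J(E_1)$ and $u-uv\in J(E_0)$. If $f_n\in J(E_0)$ and $f_n'\in J(E_1)$ both tend to $f$, then $f_nuv+f_n'(u-uv)$ lies in $J(E_0\cup E_1)$ and tends to $fu$.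
\end{proof}

By (b), if two $S$-sets have a union that is not an $S$-set, their intersection is not a $C$-set. We construct such a pair whose intersection is an $S$-set.

\section{Two mechanisms}\label{sec:idea}

\subsection{Synthesis by truncation}
A multiple $fu$ vanishes wherever $f$ does. To separate $S$-sets from $C$-sets we need approximants without this property. In a product group they come from composition with a homomorphism that moves a neighborhood of the set into the set.

Let $\Gamma=\prod_{k\ge1}\mathbb Z/p_k$ with primes $p_k$. This group is compact, and its characters are the products $\prod_k\gamma_k(x_k)$ of characters of the factors with $\gamma_k=1$ for all but finitely many $k$. Let $\pi_t(x)=(x_1,\dots,x_t,0,0,\dots)$.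

\begin{lemma}\label{lem:trunc}
If $Q\subset\prod_k\mathbb Z/p_k$ is closed and $\pi_t(Q)\subset Q$ for infinitely many $t$, then $Q$ is an $S$-set.
\end{lemma}

\begin{proof}
Let $f=\sum_yc_ye_y\in I(Q)$. Since $\pi_t$ is a continuous homomorphism, $e_y\circ\pi_t$ is a character, and it equals $e_y$ once $t$ exceeds the last coordinate on which $e_y$ depends. Hence $\|f\circ\pi_t-f\|_A\le2\sum\{|c_y|:e_y\circ\pi_t\ne e_y\}\to0$. If $\pi_t(Q)\subset Q$, then $f\circ\pi_t$ vanishes on the set of all $x$ whose first $t$ coordinates are those of some point of $Q$. This set is open and closed and contains $Q$, so $f\circ\pi_t\in J(Q)$.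
\end{proof}

The two sets $E_0$ and $E_1$ will be stable under $\pi_t$ for two interlaced sequences of $t$, with no $t$ that serves both.

\subsection{A telescoping sum of difference quotients}\label{sec:model}
To show that an $S$-set $E$ is not a $C$-set we need $F\in I(E)$ and $T\in A(\Gamma)^*$ with $\langle T,F\rangle=1$ and $\langle T,Fu\rangle=0$ for all $u\in J(E)$. Such a $T$ cannot annihilate $J(E)$, since $E$ is an $S$-set; so $T$ also lives away from $E$, and there it must be killed by $F$. We take $T=\lim S_M$, where the measure $S_M$ is carried by a closed set $Y$ with $E\subset Y\subset\{F=0\}$, except for one term. That term is carried by a neighborhood $W_M$ of $E$ that shrinks to $E$, and it produces the value $\int F\,dS_M=1$. As $F$ is small on $W_M$, the mass of this term tends to infinity, and the whole difficulty is to keep $S_M$ bounded as a functional on $A(\Gamma)$, that is, bounded on characters.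

Here is a model in which this happens. In $\mathbb Z^{\mathbb N}$ with the product topology and unit vectors $\mathbf e_n$, let $E=\{0\}$ and let $Y$ consist of $0$ and the points $\mathbf e_n-8\mathbf e_{n+1}$. In place of the characters take slowly varying test functions $u(\mathbf x)=\exp(i\sum_n\xi_nx_n)$ with $|\xi_n|\le4^{-n}$, evaluated at finitely supported $\mathbf x$. Put
\[
S_M(u)=\sum_{n=1}^M8^n\big(u(\mathbf e_n-8\mathbf e_{n+1})-u(0)\big)-8^M\big(u(-8\mathbf e_{M+1})-u(0)\big).
\]
The exceptional point $-8\mathbf e_{M+1}$ tends to $0$. The linear function $\psi(\mathbf x)=\sum_n8^{-n}x_n$ vanishes on $Y$ and equals $-8^{-M}$ at $-8\mathbf e_{M+1}$, so $S_M(\psi)=1$. For a test function, use $|e^{ia}-1-ia|\le a^2/2$. The first-order terms telescope,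
\[
\sum_{n=1}^M8^n\,i(\xi_n-8\xi_{n+1})+8^{M+1}i\xi_{M+1}=8i\xi_1 ,
\]
and since $|\xi_n-8\xi_{n+1}|\le3\cdot4^{-n}$ and $|8\xi_{M+1}|\le2\cdot4^{-M}$, the remainders add up to at most $\sum_n\frac92\,2^{-n}+2\cdot2^{-M}$. So $|S_M(u)|\le2+\frac92+1$ for all $M$, although $S_M$ has mass of order $8^M$.

The weights $8^n$ are confined to a window. To write the coordinate $x_n$ as a combination of test functions takes coefficients of total size at least $4^n$, because $|u(\mathbf e_n)-u(0)|\le4^{-n}$. If $\psi$ is to be summed term by term, the weights must therefore grow faster than $4^n$; if the remainders are to be summable, they must grow more slowly than $16^n$. First-order information alone would not do: the single terms of $S_M(u)$ can be of size $8^n4^{-n}\to\infty$. Finally, the point $\mathbf e_n-8\mathbf e_{n+1}$ ties the coordinate $n$ to the coordinate $n+1$. The points with $n$ odd, together with $0$, are stable under truncation after an even coordinate, and those with $n$ even under truncation after an odd one; the telescoping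 needs all of them.

Characters of a group do not vary slowly: on $\mathbb Z/2$ they jump from $1$ to $-1$. The remedy is to replace the coordinate $x_n$ by an integer-valued function $g_n$ of a finite block of binary digits, with $\|g_n\|_A$ of order $4^n$, and the value $x_n=l$ by the uniform measure on the level set $\{g_n=l\}$. After this averaging, characters do depend slowly on $l$, up to second order.

\section{Level sets of a quadratic form on a finite cube}\label{sec:block}

For a finite set $B$, call a function $u$ on $\{0,1\}^B$ \emph{multiplicative} if $u(\omega)=\prod_{k\in B}u_k(\omega_k)$ with $|u_k|=1$. We allow all unimodular values, not only $\pm1$, because the cube will later be embedded in groups other than $(\mathbb Z/2)^{\mathbb N}$. We write $m(u)=\int u\,dm$.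

Let $\lambda$ be the uniform probability measure on the cube, $g$ an integer-valued function, and $\Phi_u(\theta)=\int e^{i\theta g}u\,d\lambda$. Since $1_{\{g=l\}}=\frac1{2\pi}\int_{-\pi}^\pi e^{i\theta(g-l)}\,d\theta$,
\begin{equation}\label{eq:inversion}
\nu_l(u):=\int_{\{g=l\}}u\,d\lambda=\frac1{2\pi}\int_{-\pi}^\pi e^{-il\theta}\Phi_u(\theta)\,d\theta .
\end{equation}
So $\nu_l(u)$ varies slowly in $l$, on the scale $2^K$, if $\Phi_u$ is concentrated on $|\theta|\lesssim2^{-K}$ uniformly in $u$. A linear $g$ has no such concentration: $u=e^{-i\theta_0g}$ is then multiplicative, and $\Phi_u(\theta_0)=1$ for any $\theta_0$ we like. The simplest nonlinear function, the product $\alpha\beta$ of two bits, behaves differently; for instance, $e^{i\pi\alpha\beta}$ has correlation $\pm\frac12$ with each of the four characters of $(\mathbb Z/2)^2$. In general: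

\begin{lemma}\label{lem:twobits}
For real $x$ and multiplicative $u$ on $\{0,1\}^2$, $\ \big|\int e^{ix\alpha\beta}u\,d\lambda\big|\le c(x):=\max(|\cos\frac x4|,|\sin\frac x4|)$.
\end{lemma}

\begin{proof}
Up to a unimodular constant, $u=z^\alpha w^\beta$ with $z=e^{ia}$ and $|w|=1$, and the integral has modulus
\[
\tfrac14\big|(1+z)+w(1+e^{ix}z)\big|\le\tfrac14\big(|1+z|+|1+e^{ix}z|\big)=\tfrac12\big(|\cos P|+|\cos Q|\big),\qquad P=\tfrac a2,\ Q=\tfrac{a+x}2 .
\]
Now $|\cos P|+|\cos Q|$ is the larger of $|\cos P+\cos Q|=2|\cos\frac{P+Q}2\cos\frac{P-Q}2|$ and $|\cos P-\cos Q|=2|\sin\frac{P+Q}2\sin\frac{P-Q}2|$, and $\frac{P-Q}2=-\frac x4$.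
\end{proof}

A term $a\,\alpha\beta$ thus damps $\Phi_u$ by a fixed factor where $a|\theta|\in[\frac\pi2,\pi]$. We cover the range $\pi2^{-K}\le|\theta|\le\pi$ by the dyadic weights $a=2^{K-i}$. A second-order expansion needs the second moment of $|\Phi_u|$, to which the $i$-th range contributes a factor $8^i$; a number of copies proportional to $i$ beats this factor and costs only $\sum_ii\,2^{K-i}$ in norm. Each term is paired with a negative copy, so that $g$ has a symmetric distribution.

\begin{lemma}\label{lem:block}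
Let $K\ge6$ be an integer. There are positive integers $a_1,\dots,a_b$ with $\sum_ja_j\le36\cdot2^K$ such that the function
\[
g(\omega)=\sum_{j=1}^ba_j(\alpha_j\beta_j-\alpha_j'\beta_j'),\qquad \omega=(\alpha_j,\beta_j,\alpha_j',\beta_j')_{j\le b}\in\{0,1\}^{4b},
\]
has the following property. The sets $\{g=l\}$, $l\in\{0,1,-8\}$, are nonempty, and if $m_l$ is the uniform probability measure on $\{g=l\}$, then for every multiplicative $u$ there is $d(u)\in\mathbb C$ with
\begin{equation}\label{eq:second}
|m_l(u)-m_0(u)-l\,d(u)|\le100\,l^2\,4^{-K},\qquad|d(u)|\le100\cdot2^{-K}\qquad(l=1,-8).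
\end{equation}
Consequently $|m_l(u)-m_0(u)|\le200\,l^2\,2^{-K}$ for $l=1,-8$.
\end{lemma}

\begin{proof}
Let the list $(a_j)$ contain $2^{K-i}$ exactly $18i$ times, for $i=1,\dots,K$. From $\sum_ii\,2^{-i}=2$ and $\sum_ii\,4^{-i}=\frac49$ we get $\sum_ja_j\le36\cdot2^K$ and $\sum_ja_j^2\le8\cdot4^K$.

\emph{Decay of $\Phi_u$.} The integral $\Phi_u(\theta)$ is a product over the $2b$ pairs of bits, so Lemma~\ref{lem:twobits} gives $|\Phi_u(\theta)|\le R(\theta):=\prod_jc(a_j\theta)^2\le1$. For $\frac\pi2\le|x|\le\pi$ we have $\frac\pi8\le\frac{|x|}4\le\frac\pi4$, hence $c(x)^2\le\cos^2\frac\pi8=\frac{2+\sqrt2}4<0.854$. Also $0.854^3<0.623$ and $0.623^3<\frac14$, so $0.854^{18}<\frac1{16}$. If $\pi2^{i-1-K}\le|\theta|\le\pi2^{i-K}$ with $1\le i\le K$, then $2^{K-i}|\theta|\in[\frac\pi2,\pi]$, and the $18i$ factors with $a_j=2^{K-i}$ give $R(\theta)\le16^{-i}$. These ranges cover $\pi2^{-K}\le|\theta|\le\pi$. Bounding the integral over the $i$-th range by $16^{-i}$ times the integral of the power of $|\theta|$ over $|\theta|\le\pi2^{i-K}$,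 we find for $\kappa_r=\frac1{2\pi}\int_{-\pi}^\pi|\theta|^rR(\theta)\,d\theta$
\[
2\pi\kappa_1\le\pi^24^{-K}\Big(1+\sum_{i\ge1}\frac{4^i}{16^i}\Big)=\tfrac43\pi^24^{-K},\qquad
2\pi\kappa_2\le\tfrac23\pi^38^{-K}\Big(1+\sum_{i\ge1}\frac{8^i}{16^i}\Big)=\tfrac43\pi^38^{-K}.
\]

\emph{Size of the zero set.} Let $\rho=\Phi_1$ and $\lambda_l=\lambda(g=l)=\nu_l(1)$. Since $\int e^{ix\alpha\beta}\,d\lambda=(3+e^{ix})/4$ and the paired term contributes the complex conjugate,
\[
\rho(\theta)=\prod_j\Big|\frac{3+e^{ia_j\theta}}4\Big|^2=\prod_j\frac{5+3\cos a_j\theta}8 ,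
\]
which is positive and even. From $1-\frac{5+3\cos x}8=\frac38(1-\cos x)\le\frac3{16}x^2$ and $\prod(1-\varepsilon_j)\ge1-\sum\varepsilon_j$ for $\varepsilon_j\in[0,1]$ we get $\rho(\theta)\ge1-\frac32\,4^K\theta^2\ge\frac58$ for $|\theta|\le2^{-K-1}$. As $\rho>0$ everywhere, $2\pi\lambda_0=\int_{-\pi}^\pi\rho\ge\frac58\,2^{-K}\ge2^{-K-1}$. Therefore
\begin{equation}\label{eq:moments}
\kappa_1/\lambda_0\le\tfrac83\pi^22^{-K}\le100\cdot2^{-K},\qquad\kappa_2/\lambda_0\le\tfrac83\pi^34^{-K}\le100\cdot4^{-K}.
\end{equation}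

\emph{The other level sets.} Because $\rho$ is even, $\lambda_l=\frac1{2\pi}\int_{-\pi}^\pi\rho(\theta)\cos l\theta\,d\theta$ has no first-order term in $l$: with $0<\rho\le R$,
\[
|\lambda_l-\lambda_0|\le\tfrac{l^2}2\kappa_2\le50\,l^24^{-K}\lambda_0 .
\]
For $|l|\le8$ and $K\ge6$ the factor is at most $3200/4096<1$, so $\lambda_l>0$. This is the only use of $K\ge6$.

\emph{Taylor expansion in $l$.} Let $\nu'(u)=\frac1{2\pi}\int_{-\pi}^\pi(-i\theta)\Phi_u(\theta)\,d\theta$ and $d(u)=\nu'(u)/\lambda_0$. Then $|d(u)|\le\kappa_1/\lambda_0$, and \eqref{eq:inversion} with $|e^{-il\theta}-1+il\theta|\le\frac12l^2\theta^2$ gives $|\nu_l(u)-\nu_0(u)-l\nu'(u)|\le\frac{l^2}2\kappa_2$. Since $m_l(u)=\nu_l(u)/\lambda_l$,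
\[
m_l(u)-m_0(u)-l\,d(u)=\frac{\nu_l(u)-\nu_0(u)-l\nu'(u)}{\lambda_0}+m_l(u)\,\frac{\lambda_0-\lambda_l}{\lambda_0},
\]
and each term on the right has modulus at most $l^2\kappa_2/(2\lambda_0)$. Now \eqref{eq:moments} gives \eqref{eq:second}, and the last assertion follows from $100|l|2^{-K}+100\,l^24^{-K}\le200\,l^22^{-K}$.
\end{proof}

\section{Sets and measures on $\{0,1\}^{\mathbb N}$}\label{sec:cantor}

Let $\Omega=\{0,1\}^{\mathbb N}$. For $n\ge1$ let $g_n$ be the function of Lemma~\ref{lem:block} for $K_n=2n+4$, so that $2^{K_n}=16\cdot4^n$ as the model requires, and let $m^{(n)}_l$ be the corresponding measures. Split $\mathbb N$ into consecutive blocks $B_1,B_2,\dots$, where $|B_n|$ is the number of variables of $g_n$, and put $t_n=\max B_n$. Then $\Omega=\prod_n\{0,1\}^{B_n}$, and we regard $g_n$ as a function on $\Omega$ of the coordinates in $B_n$.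

\subsection{The sets}
The preimages under $\omega\mapsto(g_n(\omega))_n$ of the points of the model are
\[
X=\{g_j=0\text{ for all }j\},\qquad\Sigma_n=\{g_n=1,\ g_{n+1}=-8,\ g_j=0\text{ for }j\ne n,n+1\}.
\]
Put
\[
Y_0=X\cup\bigcup_{n\text{ even}}\Sigma_n,\qquad Y_1=X\cup\bigcup_{n\text{ odd}}\Sigma_n,\qquad Y=Y_0\cup Y_1,\qquad W_N=\{g_1=\dots=g_N=0\}.
\]
Each $g_j$ is locally constant. Hence $X$ and $\Sigma_n$ are closed, and the $W_N$ are open and closed and decrease to $X$. Since $\Sigma_n\subset W_N$ for $n>N$, a limit of points of $\Sigma_{n_i}$ with $n_i\to\infty$ lies in $X$; so $Y_0$, $Y_1$ and $Y$ are closed. The sets $X,\Sigma_1,\Sigma_2,\dots$ are pairwise disjoint (look at the first $j$ with $g_j\ne0$), so $Y_0\cap Y_1=X$.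

Let $\pi_t(\omega)=(\omega_1,\dots,\omega_t,0,0,\dots)$, and call a closed set $Q\subset\Omega$ \emph{stable} if $\pi_t(Q)\subset Q$ for infinitely many $t$.

\begin{lemma}\label{lem:stable}
The sets $X$, $Y_0$ and $Y_1$ are stable.
\end{lemma}

\begin{proof}
Since $g_j$ vanishes at the origin of its block, $g_j\circ\pi_{t_N}=g_j$ for $j\le N$ and $g_j\circ\pi_{t_N}=0$ for $j>N$. So $\pi_{t_N}$ maps $X$ into $X$, maps $\Sigma_n$ into $\Sigma_n$ if $n<N$, and maps $\Sigma_n$ into $X$ if $n>N$. Thus $\pi_{t_N}(Y_1)\subset Y_1$ for even $N$, and $\pi_{t_N}(Y_0)\subset Y_0$ for odd $N$.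
\end{proof}

The case $n=N$ is the one that fails: $\pi_{t_N}$ maps $\Sigma_N$ into the set where $g_N=1$ and all other $g_j$ vanish, which is disjoint from $Y$. See Figure~\ref{fig:blocks}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \n in {1,...,6}{
  \draw (1.6*\n,0) rectangle ++(1.2,0.6);
  \node at (1.6*\n+0.6,0.3) {$B_{\n}$};}
\foreach \n in {1,3,5}
  \draw[thick] (1.6*\n+0.6,0.6) to[bend left=50] node[above] {$\Sigma_{\n}$} (1.6*\n+2.2,0.6);
\foreach \n in {2,4}
  \draw[thick] (1.6*\n+0.6,0) to[bend right=50] node[below] {$\Sigma_{\n}$} (1.6*\n+2.2,0);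
\foreach \n in {2,4,6} \draw[dashed] (1.6*\n+1.4,0.3) -- ++(0,1.2);
\foreach \n in {1,3,5} \draw[dashed] (1.6*\n+1.4,0.3) -- ++(0,-1.2);
\node at (0.9,1.1) {$Y_1$};
\node at (0.9,-0.5) {$Y_0$};
\node at (11.6,0.3) {$\cdots$};
\end{tikzpicture}
\caption{The set $\Sigma_n$ ties the block of coordinates $B_n$ to the block $B_{n+1}$. Dashed lines mark truncations that cut no tie: after even blocks for $Y_1$ (ties with odd $n$, above), after odd blocks for $Y_0$ (ties with even $n$, below). For $Y_0\cup Y_1$ every gap between blocks is crossed by a tie.}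
\label{fig:blocks}
\end{figure}

\subsection{The measures}
Let $\mu=\bigotimes_jm_0^{(j)}$. Let $\mu_n^+$ and $\mu_n^-$ be obtained from $\mu$ by replacing the $n$-th factor by $m_1^{(n)}$ and by $m_{-8}^{(n)}$, respectively, and let $\sigma_n$ be obtained by replacing the factors $n$ and $n+1$ by $m_1^{(n)}$ and $m_{-8}^{(n+1)}$. These are probability measures; $\mu$ is carried by $X$, $\sigma_n$ by $\Sigma_n$, and $\mu^-_{M+1}$ by the subset of $W_M$ where $g_{M+1}=-8$ and all other $g_j$ vanish. As in the model, put
\begin{equation}\label{eq:SM}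
S_M=\sum_{n=1}^M8^n(\sigma_n-\mu)-8^M(\mu^-_{M+1}-\mu)\quad(M\ge1),\qquad S_0=0,\qquad\Psi=\sum_{n\ge1}8^{-n}g_n .
\end{equation}
The series for $\Psi$ converges uniformly, since $|g_n|\le36\cdot16\cdot4^n$. Let $\mathcal M$ be the set of functions $u(\omega)=\lim_N\prod_{k\le N}u_k(\omega_k)$ on $\Omega$ with $|u_k|=1$, the limit existing at every point.

\begin{lemma}\label{lem:measures}
\textup{(a)} For every $u\in\mathcal M$, $\ \sum_{n\ge1}\big|\int u\,d(S_n-S_{n-1})\big|\le C_0:=2600$.

\textup{(b)} If a continuous function $h$ on $\Omega$ vanishes on $Y\cup W_M$, then $\int h\,dS_M=0$.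

\textup{(c)} $\Psi=0$ on $Y$, and $\int\Psi\,dS_M=1$ for all $M\ge1$.
\end{lemma}

\begin{proof}
(b) The measures $\mu$ and $\sigma_n$ are carried by $Y$, and $\mu^-_{M+1}$ is carried by $W_M$.

(c) On $X$ all terms of $\Psi$ vanish, and on $\Sigma_n$ we have $\Psi=8^{-n}\cdot1+8^{-n-1}\cdot(-8)=0$. So only $\mu^-_{M+1}$ contributes to $\int\Psi\,dS_M$. On its carrier $\Psi=8^{-M-1}\cdot(-8)=-8^{-M}$, and $\int\Psi\,dS_M=-8^M\cdot(-8^{-M})=1$.

(a) Lemma~\ref{lem:block} concerns one block at a time, so we regroup $S_M$ in such a way that the two large first-order terms belonging to the same block meet. Let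
\[
\tau_1=8(\mu_1^+-\mu),\qquad\tau_n=8^n(\mu_n^+-\mu)+8^{n-1}(\mu_n^--\mu)\ \ (n\ge2),\qquad\chi_n=8^n(\sigma_n-\mu_n^+-\mu_{n+1}^-+\mu).
\]
Then $8^n(\sigma_n-\mu)=8^n(\mu_n^+-\mu)+8^n(\mu^-_{n+1}-\mu)+\chi_n$. Summing over $n\le M$ and subtracting $8^M(\mu^-_{M+1}-\mu)$ gives
\[
S_M=\sum_{n\le M}8^n(\mu_n^+-\mu)+\sum_{n<M}8^n(\mu_{n+1}^--\mu)+\sum_{n\le M}\chi_n=\sum_{n\le M}(\tau_n+\chi_n),
\]
so $S_n-S_{n-1}=\tau_n+\chi_n$. With $D_n^+=m_1^{(n)}-m_0^{(n)}$ and $D_n^-=m_{-8}^{(n)}-m_0^{(n)}$, these are product measures: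
\[
\tau_n=(8^nD_n^++8^{n-1}D_n^-)\otimes\bigotimes_{j\ne n}m_0^{(j)}\quad(n\ge2),\qquad\chi_n=8^n\,D_n^+\otimes D_{n+1}^-\otimes\bigotimes_{j\ne n,n+1}m_0^{(j)} .
\]
Let $u\in\mathcal M$ and let $u^{(j)}=\prod_{k\in B_j}u_k$, a multiplicative function on the $j$-th block. If $\nu=\bigotimes_j\nu_j$ is one of these measures, dominated convergence gives $\int u\,d\nu=\lim_N\prod_{j\le N}\nu_j(u^{(j)})$, and the factors $m_0^{(j)}(u^{(j)})$ have modulus at most $1$. In $\tau_n$, $n\ge2$, the first-order terms of \eqref{eq:second} cancel, because $8^n\cdot1\cdot d+8^{n-1}\cdot(-8)\cdot d=0$ for $d=d(u^{(n)})$. Hence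
\[
\Big|\int u\,d\tau_n\Big|\le\big(8^n\cdot100+8^{n-1}\cdot6400\big)4^{-2n-4}=\tfrac{900}{256}\,2^{-n}\qquad(n\ge2),
\]
while $|\int u\,d\tau_1|\le16$ by the total mass. The cross term $\chi_n$ is a product of two first-order quantities:
\[
\Big|\int u\,d\chi_n\Big|\le8^n\cdot\big(200\cdot2^{-2n-4}\big)\big(200\cdot64\cdot2^{-2n-6}\big)=2500\cdot2^{-n}.
\]
The sum over $n$ is at most $16+\frac{450}{256}+2500<2600$.
\end{proof}

\section{Admissible maps and the proof of Theorem~\ref{thm:cantor}}\label{sec:admissible}

To carry the construction into a group $\Gamma$ we need a copy of $\Omega$ in $\Gamma$ on which characters are multiplicative, on which each digit is read by a function of bounded norm, and on which truncation still gives synthesis.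

\begin{definition}
A continuous map $\vartheta:\Omega\to\Gamma$ is \emph{admissible} if
\begin{itemize}
\item[(A1)] $e_y\circ\vartheta\in\mathcal M$ for every $y\in G$;
\item[(A2)] there are $C<\infty$ and $h_k\in A(\Gamma)$ with $\|h_k\|_A\le C$ and $h_k(\vartheta(\omega))=\omega_k$ for all $k$ and $\omega$;
\item[(A3)] $\vartheta(Q)$ is an $S$-set in $\Gamma$ for every stable $Q\subset\Omega$.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:transfer}
If $\vartheta:\Omega\to\Gamma$ is admissible, then $\vartheta(Y_0)$, $\vartheta(Y_1)$ and $\vartheta(Y_0)\cap\vartheta(Y_1)=\vartheta(X)$ are compact $S$-sets, $\vartheta(X)$ is not a $C$-set, and $\vartheta(Y_0)\cup\vartheta(Y_1)$ is not an $S$-set.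
\end{proposition}

\begin{proof}
By (A2) the map $\vartheta$ is injective, so $\vartheta(Y_0)\cap\vartheta(Y_1)=\vartheta(X)$. The three sets are continuous images of compact sets, and they are $S$-sets by Lemma~\ref{lem:stable} and (A3).

\emph{The functional.} Let $f=\int_G\varphi(y)e_y\,dy\in A(\Gamma)$. By Fubini's theorem, (A1) and Lemma~\ref{lem:measures}(a),
\[
\sum_n\Big|\int f\circ\vartheta\,d(S_n-S_{n-1})\Big|\le\int_G|\varphi(y)|\sum_n\Big|\int e_y\circ\vartheta\,d(S_n-S_{n-1})\Big|\,dy\le C_0\|f\|_A .
\]
So $\langle T,f\rangle=\lim_M\int f\circ\vartheta\,dS_M$ exists and defines $T\in A(\Gamma)^*$ with $\|T\|\le C_0$.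

\emph{The function.} Let $F_n\in A(\Gamma)$ be obtained from the quadratic polynomial $g_n$ by substituting $h_k$ for each bit $\omega_k$. Then $F_n\circ\vartheta=g_n$ and $\|F_n\|_A\le2C^2\cdot36\cdot2^{2n+4}$; here the uniform bound in (A2) is used. Hence $F=\sum_n8^{-n}F_n$ converges in $A(\Gamma)$, and $F\circ\vartheta=\Psi$. By Lemma~\ref{lem:measures}(c), $F\in I(\vartheta(Y))\subset I(\vartheta(X))$ and $\langle T,F\rangle=1$.

\emph{Functions that vanish near $\vartheta(X)$.} Let $u\in J(\vartheta(X))$. The compact set $\vartheta^{-1}(\operatorname{supp}u)$ is disjoint from $X=\bigcap_NW_N$. The $W_N$ are compact and decreasing, so it is disjoint from $W_M$ for all large $M$; that is, $u\circ\vartheta=0$ on $W_M$.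

\emph{$\vartheta(X)$ is not a $C$-set.} For $u\in J(\vartheta(X))$ and large $M$, the function $(Fu)\circ\vartheta$ vanishes on $Y$ because of $F$ and on $W_M$ because of $u$. By Lemma~\ref{lem:measures}(b), $\langle T,Fu\rangle=0$. Hence $1=\langle T,F-Fu\rangle\le C_0\|F-Fu\|_A$ for every $u\in J(\vartheta(X))$.

\emph{$\vartheta(Y)$ is not an $S$-set.} For $u\in J(\vartheta(Y))\subset J(\vartheta(X))$ and large $M$, the function $u\circ\vartheta$ vanishes on $Y\cup W_M$, so $\langle T,u\rangle=0$. Thus $T$ annihilates $J(\vartheta(Y))$ but not $F\in I(\vartheta(Y))$.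
\end{proof}

\begin{lemma}\label{lem:product}
For primes $p_k$, the map $\vartheta(\omega)=(\omega_k)_k$ from $\Omega$ to $\prod_k\mathbb Z/p_k$, with $0,1$ read as elements of $\mathbb Z/p_k$, is admissible.
\end{lemma}

\begin{proof}
A character is a finite product $\prod_k\gamma_k(x_k)$, which gives (A1). The indicator function $h_k$ of $\{x_k=1\}$ equals $p_k^{-1}\sum_{r=0}^{p_k-1}e^{2\pi ir(x_k-1)/p_k}$ and has norm $1$, which gives (A2). Since $\vartheta$ commutes with the truncations $\pi_t$, (A3) is Lemma~\ref{lem:trunc}.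
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cantor}]
Take all $p_k=2$ in Lemma~\ref{lem:product}. By Proposition~\ref{prop:transfer}, $\vartheta(X)$ is an $S$-set and not a $C$-set in $(\mathbb Z/2)^{\mathbb N}$.
\end{proof}

\section{The line, the circle and the $p$-adic integers}\label{sec:line}

In these groups we embed $\Omega$ by digit expansions. Addition has carries, so truncation of digits is no longer a homomorphism, and the proof of Lemma~\ref{lem:trunc} does not apply. We replace $f\mapsto f\circ\pi_t$ by an operator that samples $f$ at finitely supported expansions and interpolates with the partition of unity \eqref{eq:theta}. The digits are spaced by a factor of at least $16$, so that all points of $\vartheta(\Omega)$ fall where $\Theta=1$; there the operator agrees with truncation. Its norm is controlled by the identity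
\begin{equation}\label{eq:period}
\sum_{j\in\mathbb Z}e^{2\pi i\sigma(y-j)}\Theta(y-j)=\sum_{m\in\mathbb Z}\hat\Theta(m-\sigma)e^{2\pi imy}\qquad(\sigma,y\in\mathbb R).
\end{equation}
Indeed, the left side is smooth and $1$-periodic in $y$, and its $m$-th Fourier coefficient unfolds to $\int_{\mathbb R}e^{2\pi i\sigma y}\Theta(y)e^{-2\pi imy}\,dy=\hat\Theta(m-\sigma)$.

\begin{lemma}\label{lem:line}
For $\Gamma=\mathbb R$ and for $\Gamma=\mathbb T$, the map $\vartheta(\omega)=\sum_{k\ge1}\omega_k16^{-k}\in[0,\frac1{15}]$ is admissible.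
\end{lemma}

\begin{proof}
The series converges uniformly, so $\vartheta$ is continuous. We regard functions on $\mathbb T$ as $1$-periodic functions on $\mathbb R$, and read $\int ds$ as a sum over $s\in\mathbb Z$ when $\Gamma=\mathbb T$.

(A1) We have $e_s(\vartheta(\omega))=\lim_N\prod_{k\le N}e^{2\pi is\omega_k16^{-k}}$.

(A2) In $\frac12 16^k\vartheta(\omega)=\sum_j\frac12\omega_j16^{k-j}$ the terms with $j<k$ are integers, and the terms with $j>k$ add up to at most $\frac12\sum_{i\ge1}16^{-i}=\frac1{30}$. So modulo $1$ this number lies in $\frac12\omega_k+[0,\frac1{30}]$. Choose $U\in C^\infty(\mathbb T)$ with $U=0$ on $[0,\frac1{30}]$ and $U=1$ on $[\frac12,\frac12+\frac1{30}]$, and let $U_k(x)=U(\frac1216^kx)=\sum_r\hat U(r)e_{r16^k/2}(x)$. On $\mathbb T$ take $h_k=U_k$, which is $1$-periodic because $16^k/2$ is an integer; its norm is $\|U\|_{A(\mathbb T)}$. On $\mathbb R$ take $h_k=vU_k$, where $v$ is smooth, compactly supported and equal to $1$ on $[0,1]$; by (F1), $\|h_k\|_A\le\|v\|_A\|U\|_{A(\mathbb T)}$.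

(A3) For $q=16^t$ let $P_qf(x)=\sum_{j\in\mathbb Z}f(j/q)\Theta(qx-j)$, a finite sum for each $x$. By \eqref{eq:period} with $y=qx$ and $\sigma=-s/q$,
\[
P_qe_s(x)=e_s(x)\sum_je^{-2\pi i(s/q)(qx-j)}\Theta(qx-j)=\sum_m\hat\Theta\big(m+\tfrac sq\big)e_{s+mq}(x).
\]
For $f=\int\varphi(s)e_s\,ds$ we integrate this against $\varphi$; the sum and the integral converge absolutely, with bound $C_\Theta\|\varphi\|_1$, and
\[
P_qf-f=\int\varphi(s)\big(\hat\Theta(\tfrac sq)-1\big)e_s\,ds+\sum_{m\ne0}e_{mq}\int\varphi(s)\hat\Theta\big(m+\tfrac sq\big)e_s\,ds .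
\]
By (F1), $P_qf\in A(\Gamma)$ and
\[
\|P_qf-f\|_A\le\int|\varphi(s)|\Big(\big|\hat\Theta(\tfrac sq)-1\big|+\sum_{m\ne0}\big|\hat\Theta(m+\tfrac sq)\big|\Big)\,ds .
\]
The bracket is at most $1+C_\Theta$. For fixed $s$ it tends, as $q\to\infty$, to $|\hat\Theta(0)-1|+\sum_{m\ne0}|\hat\Theta(m)|=0$, by the rapid decay of $\hat\Theta$. So $P_qf\to f$ in $A(\Gamma)$.

Let $Q$ be stable, $f\in I(\vartheta(Q))$, $\pi_t(Q)\subset Q$, $q=16^t$ and $\omega\in Q$. The point $x_0=\vartheta(\pi_t\omega)$ lies in $\vartheta(Q)\cap\frac1q\mathbb Z$, and $0\le\vartheta(\omega)-x_0\le\sum_{k>t}16^{-k}=\frac1{15q}$. If $|x-x_0|<\frac1{4q}$, then by \eqref{eq:theta} only the term $j=qx_0$ survives in $P_qf(x)$, and $P_qf(x)=f(x_0)=0$. This interval is a neighborhood of $\vartheta(\omega)$, so the support of $P_qf$ is disjoint from $\vartheta(Q)$. On $\mathbb T$ this means $P_qf\in J(\vartheta(Q))$; on $\mathbb R$, (F3) gives $P_qf\in\overline{J(\vartheta(Q))}$. Letting $t\to\infty$ along such values, we get $f\in\overline{J(\vartheta(Q))}$.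
\end{proof}

Let $p$ be a prime and $\Delta_p$ the compact group of $p$-adic integers. Recall that $\mathbb Z$ is dense in $\Delta_p$, that the open subgroups $p^n\Delta_p$ form a base of neighborhoods of $0$, and that $\Delta_p/p^n\Delta_p=\mathbb Z/p^n$. The characters are the functions $e_s$, $s\in\mathbb Z[1/p]/\mathbb Z$, determined by $e_s(j)=e^{2\pi isj}$ for $j\in\mathbb Z$; if $p^ns\in\mathbb Z$, then $e_s=1$ on $p^n\Delta_p$.

\begin{lemma}\label{lem:padic}
For $\Gamma=\Delta_p$, the map $\vartheta(\omega)=\sum_{k\ge1}\omega_kp^{4k}$ is admissible.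
\end{lemma}

\begin{proof}
The map is continuous, since $\vartheta(\omega)$ modulo $p^{4(t+1)}\Delta_p$ depends only on $\omega_1,\dots,\omega_t$.

(A1) We have $e_s(\vartheta(\omega))=\prod_ke_s(p^{4k})^{\omega_k}$, and $e_s(p^{4k})=1$ for large $k$.

(A2) The character $e_s$ with $s=p^{-4k-1}$ is trivial on $p^{4(k+1)}\Delta_p$, so $e_s(\vartheta(\omega))=e^{2\pi i\xi}$ with $\xi=\sum_{j\le k}\omega_jp^{4j-4k-1}$. Since $p^4\ge16$, the terms with $j<k$ add up to at most $\frac1p\sum_{i\ge1}16^{-i}=\frac1{15p}$, so $\xi\in\frac{\omega_k}p+[0,\frac1{15p}]$. The intervals $[0,\frac1{15p}]$ and $[\frac1p,\frac{16}{15p}]$ are disjoint in $\mathbb T$, as $\frac{16}{15p}<1$. Choose $U\in C^\infty(\mathbb T)$ equal to $0$ on the first and to $1$ on the second, and let $h_k=\sum_r\hat U(r)e_{rs}$. Then $h_k(\vartheta(\omega))=U(\xi)=\omega_k$ and $\|h_k\|_A\le\|U\|_{A(\mathbb T)}$.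

(A3) For $L=p^{4(t+1)}$ and $j\in\mathbb Z$ let $P_Lf(j)=\sum_{i\in\mathbb Z}f(j+iL)\Theta(\frac jL+i)$. A shift of $i$ shows that $P_Lf(j+L)=P_Lf(j)$, so $P_Lf$ is a function on $\mathbb Z/L$, which we regard as a function on $\Delta_p$ constant on the cosets of $L\Delta_p$. For a real representative $s$, \eqref{eq:period} with $y=j/L$ and $\sigma=Ls$ gives
\[
P_Le_s(j)=\sum_ie^{2\pi iLs(j/L+i)}\Theta\big(\tfrac jL+i\big)=\sum_m\hat\Theta(m-Ls)\,e_{m/L}(j).
\]
Both sides are constant on the cosets of $L\Delta_p$, so $\|P_Le_s\|_A\le C_\Theta$, and $P_L$ has norm at most $C_\Theta$ on $A(\Delta_p)$. If $f$ is constant on the cosets of $L\Delta_p$, then $P_Lf=f$ by \eqref{eq:theta}. This applies to each finite combination of characters when $L$ is large, and such combinations are dense; hence $P_Lf\to f$ for all $f\in A(\Delta_p)$.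

Let $Q$ be stable, $f\in I(\vartheta(Q))$, $\pi_t(Q)\subset Q$ and $\omega\in Q$. The point $x_0=\vartheta(\pi_t\omega)\in\vartheta(Q)$ is an integer with $0\le x_0\le\frac{16}{15}p^{4t}\le\frac L{15}$, and $\vartheta(\omega)\in x_0+L\Delta_p$. Since $0\le x_0/L\le\frac14$, only the term $i=0$ survives in $P_Lf(x_0)$, and $P_Lf=f(x_0)=0$ on this coset. So $P_Lf$ vanishes on the open and closed set $\vartheta(Q)+L\Delta_p$, which gives $P_Lf\in J(\vartheta(Q))$, and $f\in\overline{J(\vartheta(Q))}$ in the limit.
\end{proof}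

\section{All non-discrete groups}\label{sec:general}

It remains to find one of the groups above inside every non-discrete group, and to check that the properties in question pass between a group and a closed subgroup.

\begin{lemma}\label{lem:subgroup}
A non-discrete locally compact abelian group $\Gamma$ has a closed subgroup isomorphic to $\mathbb R$, to $\mathbb T$, to some $\Delta_p$, or to some $\prod_{k\ge1}\mathbb Z/p_k$ with primes $p_k$.
\end{lemma}

\begin{proof}
By the structure theorem \cite[2.4.1]{Rudin}, $\Gamma$ has an open, hence closed, subgroup $\mathbb R^n\times H_0$ with $H_0$ compact. If $n\ge1$, it contains a closed copy of $\mathbb R$. Let $n=0$. Then $H_0$ is infinite, for otherwise $\{0\}$ would be open in $\Gamma$, and $V=\widehat{H_0}$ is an infinite discrete group. The dual of a quotient $V/V'$ is the closed subgroup of $H_0$ that annihilates $V'$. The duals of $\mathbb Z$, of $\mathbb Z(p^\infty)=\mathbb Z[1/p]/\mathbb Z$ and of $\bigoplus_k\mathbb Z/p_k$ are $\mathbb T$, $\Delta_p$ and $\prod_k\mathbb Z/p_k$.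 So it suffices to map $V$ onto one of these three discrete groups.

If $V/pV$ is infinite for some prime $p$, it is an infinite-dimensional vector space over $\mathbb Z/p$ and maps onto $\bigoplus_{\mathbb N}\mathbb Z/p$. Assume now that all $V/pV$ are finite. Let $V_0$ be the free subgroup generated by a maximal independent set of elements of infinite order. By maximality $V/V_0$ is a torsion group, so it is the direct sum of its $p$-primary parts $C_p$, and each $C_p/pC_p$ is finite, being a quotient of $V/pV$. There are three cases.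

Suppose some $C_p$ is infinite. Representatives of $C_p/pC_p$ generate a finite subgroup $C'$ with $C_p=C'+pC_p$. Then $C_p/C'$ is an infinite $p$-group equal to $p$ times itself, that is, a nonzero divisible $p$-group. Such a group is a direct sum of copies of $\mathbb Z(p^\infty)$, so $V$ maps onto $\mathbb Z(p^\infty)$.

Suppose all $C_p$ are finite and infinitely many are nonzero. A nonzero finite $p$-group maps onto $\mathbb Z/p$, so $V$ maps onto $\bigoplus\mathbb Z/p$, the sum over these primes.

Otherwise $V/V_0$ is finite, of order $N$, and $V_0\ne0$ because $V$ is infinite. Compose $V\to V_0$, $a\mapsto Na$, with the coordinate map $V_0\to\mathbb Z$ of a basis element $a_0$. The composite sends $a_0$ to $N\ne0$, so its image is a nonzero subgroup of $\mathbb Z$, which is isomorphic to $\mathbb Z$.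
\end{proof}

Let $\Lambda$ be a closed subgroup of $\Gamma$ and $H=\{h\in G:e_h=1\text{ on }\Lambda\}$, so that $\Lambda$ is the dual of $G/H$. We recall from \cite[2.7]{Rudin} that, for suitably normalized Haar measures, the map $\varphi\mapsto\varphi^H$, $\varphi^H(y+H)=\int_H\varphi(y+h)\,dh$, is norm-decreasing from $L^1(G)$ onto $L^1(G/H)$, that $\int_G\varphi=\int_{G/H}\varphi^H$, and that this map corresponds to the restriction $f\mapsto f|_\Lambda$. Thus restriction is a norm-decreasing map of $A(\Gamma)$ onto $A(\Lambda)$ with kernel $I(\Lambda)$, and it induces an isomorphism of Banach spaces $A(\Gamma)/I(\Lambda)\cong A(\Lambda)$. The next lemma is well known (Reiter); we include a proof.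

\begin{lemma}\label{lem:LambdaS}
A closed subgroup $\Lambda$ of $\Gamma$ is an $S$-set.
\end{lemma}

\begin{proof}
Let $T\in A(\Gamma)^*$ annihilate $J(\Lambda)$. We first show that $T$ is invariant under $H$:
\begin{equation}\label{eq:invariant}
\langle T,e_hf\rangle=\langle T,f\rangle\qquad(h\in H,\ f\in A(\Gamma)).
\end{equation}
By (F3) we may assume that $f$ has compact support. We pull Example~\ref{ex:point} back along $e_h$. For $w=\sum_nw_ne_n\in A(\mathbb T)$ let $w^h=\sum_nw_ne_{nh}$; then $w^h(x)=w(\xi)$ when $e_h(x)=e^{2\pi i\xi}$, and $\|w^hf\|_A\le\|w\|_{A(\mathbb T)}\|f\|_A$ by (F1). Take $w=(e_1-1)\Theta_\delta$. The function $(e_h-1)f-w^hf\in A(\Gamma)$ has compact support and vanishes on the open set of $x$ with $e_h(x)=e^{2\pi i\xi}$, $|\xi|<\frac\delta4$, which contains $\Lambda$. So it lies in $J(\Lambda)$, and \eqref{eq:point} gives $|\langle T,(e_h-1)f\rangle|=|\langle T,w^hf\rangle|\le\|T\|\,\delta\,\|\hat\Theta'\|_1\|f\|_A$. Let $\delta\to0$.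

Now let $f=\int_G\varphi(y)e_y\,dy\in I(\Lambda)$. Then $\varphi^H=0$ by the uniqueness in (F1) for $\Lambda$. For $v\in A(\Gamma)$ the function $\beta(y)=\langle T,e_yv\rangle$ is bounded and continuous on $G$, and constant on the cosets of $H$ by \eqref{eq:invariant}. Since $fv=\int_G\varphi(y)\,e_yv\,dy$ as an integral with values in $A(\Gamma)$,
\[
\langle T,fv\rangle=\int_G\varphi\beta=\int_{G/H}(\varphi\beta)^H=\int_{G/H}\varphi^H\beta=0 .
\]
By (F3), $f$ is a limit of functions $fv$, so $\langle T,f\rangle=0$.
\end{proof}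

In the next lemma subscripts indicate the group in which $I$ and $J$ are formed.

\begin{lemma}\label{lem:restrict}
Let $\Lambda$ be a closed subgroup of $\Gamma$ and let $E\subset\Lambda$ be closed.
\textup{(a)} If $E$ is an $S$-set in $\Lambda$, it is an $S$-set in $\Gamma$.
\textup{(b)} If $E$ is an $S$-set in $\Gamma$, it is an $S$-set in $\Lambda$; if $E$ is a $C$-set in $\Gamma$, it is a $C$-set in $\Lambda$.
\end{lemma}

\begin{proof}
(a) Let $T\in A(\Gamma)^*$ annihilate $J_\Gamma(E)$. Since $J_\Gamma(\Lambda)\subset J_\Gamma(E)$, Lemma~\ref{lem:LambdaS} shows that $T$ annihilates $I_\Gamma(\Lambda)$. Hence $\langle T,f\rangle=\langle T',f|_\Lambda\rangle$ for some $T'\in A(\Lambda)^*$. Let $u\in J_\Lambda(E)$, write $u=f|_\Lambda$, and use (F2) to choose $v\in J_\Gamma(E)$ with $v=1$ on $\operatorname{supp}u$. Then $vf\in J_\Gamma(E)$ and $(vf)|_\Lambda=u$, so $\langle T',u\rangle=0$. As $E$ is an $S$-set in $\Lambda$, $T'$ annihilates $I_\Lambda(E)$, and therefore $T$ annihilates $I_\Gamma(E)$.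

(b) Let $f\in I_\Lambda(E)$ and write $f=\tilde f|_\Lambda$; then $\tilde f\in I_\Gamma(E)$. Approximate $\tilde f$ by $u$, or in the second case by $\tilde fu$, with $u\in J_\Gamma(E)$, and restrict to $\Lambda$. Restriction does not increase norms, and $u|_\Lambda\in J_\Lambda(E)$ because its support lies in $\Lambda\cap\operatorname{supp}u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If $\Gamma$ is discrete, every subset is a $C$-set, hence an $S$-set, by Example~\ref{ex:discrete}; so (i) implies (ii) and (iii).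

Let $\Gamma$ be non-discrete. Lemma~\ref{lem:subgroup} gives a closed subgroup $\Lambda$ of one of four types, and Lemmas~\ref{lem:product}, \ref{lem:line} and~\ref{lem:padic} give an admissible map $\vartheta:\Omega\to\Lambda$. Put $E_0=\vartheta(Y_0)$ and $E_1=\vartheta(Y_1)$. By Proposition~\ref{prop:transfer}, $E_0$, $E_1$ and $E_0\cap E_1$ are compact $S$-sets in $\Lambda$, $E_0\cap E_1$ is not a $C$-set in $\Lambda$, and $E_0\cup E_1$ is not an $S$-set in $\Lambda$. By Lemma~\ref{lem:restrict}(a) the three $S$-sets are $S$-sets in $\Gamma$. By Lemma~\ref{lem:restrict}(b), $E_0\cap E_1$ is not a $C$-set in $\Gamma$ and $E_0\cup E_1$ is not an $S$-set in $\Gamma$. This proves the last assertion, and it shows that (ii) and (iii) both fail when (i) fails.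
\end{proof}

\begin{thebibliography}{9}
\bibitem{Rudin} Rudin, \emph{Fourier Analysis on Groups}, \texttt{https://github.com/math-books/theory}.
\end{thebibliography}
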